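\title{A boundary divisor in an orbit closure of $\mathrm{SL}_8$: a counterexample to a conjecture on Grosshans pairs}

\begin{abstract}
A partial order $P$ on $\{1,\dots,n\}$ determines a unipotent subgroup $U_P\subset\mathrm{SL}_n(\mathbb C)$, and $U_P$ is the stabilizer of the vector $p_P$ whose components are the wedge products $\bigwedge_{i\in I}e_i$ over the nonempty order ideals $I$ of $P$. It was conjectured that the boundary of the orbit $\mathrm{SL}_n\,p_P$ always has codimension at least $2$ in the orbit closure. We disprove this: for the crown on eight elements the orbit has dimension $51$ and its boundary has dimension $50$. Counterexamples exist for every $n\ge 8$, and for them no other choice of extremal weight vectors repairs the failure. The conjecture does hold for all posets with at most four elements, for weak orders, for rooted forests, and for a larger class built from these.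
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=\mathrm{SL}_n(\mathbb C)$ and let $H\subset G$ be a closed subgroup. One way to produce functions on $G$ that are invariant under right translation by $H$ is to find a $G$-module $W$ and a vector $v\in W$ with stabilizer $H$: every polynomial $F$ on $W$ then gives the invariant function $g\mapsto F(gv)$. These functions form a finitely generated algebra, and one asks how much of $\mathbb C[G]^H$ they capture. The answer is governed by the boundary $\overline{Gv}\setminus Gv$ of the orbit. Call $(W,v)$ a \emph{Grosshans pair} for $H$ if $v$ has stabilizer $H$ and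
\[
\dim\bigl(\overline{Gv}\setminus Gv\bigr)\le \dim\overline{Gv}-2 ,
\]
where $\dim\emptyset=-\infty$, so that a closed orbit satisfies the condition. The inequality holds exactly when every $H$-invariant function is integral over the functions $F(gv)$, and then $\mathbb C[G]^H$ is finitely generated (Proposition~\ref{prop:criterion}).

\subsection*{The conjecture}
Let $n\ge2$, let $e_1,\dots,e_n$ be the standard basis of $\mathbb C^n$, and let $S=(S_1,\dots,S_n)$ be subsets with $j\in S_j\subseteq\{1,\dots,j\}$ such that
\[
i\in S_j,\quad j\in S_k\ \Longrightarrow\ i\in S_k\qquad(1\le i<j<k\le n).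
\]
Let $U_S\subset\mathrm{SL}_n(\mathbb C)$ consist of the upper triangular matrices $g$ with $1$'s on the diagonal and $g_{ij}=0$ for $i<j$, $i\notin S_j$; the transitivity condition makes $U_S$ a group. Let $\tilde S$ be the family of all unions of one or more of the sets $S_j$. For $I=\{i_1<\dots<i_r\}$ write $e_I=e_{i_1}\wedge\dots\wedge e_{i_r}$, and put
\[
W_S=\bigoplus_{I\in\tilde S}\textstyle\bigwedge^{|I|}\mathbb C^n,\qquad p_S=\sum_{I\in\tilde S}e_I\in W_S ,
\]
each $e_I$ in its own summand, with $\mathrm{SL}_n$ acting diagonally. The stabilizer of $p_S$ is $U_S$ (Lemma~\ref{lem:stab}).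

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 3.5]{Berczi}). \emph{For every such $S$, the pair $(W_S,p_S)$ is a Grosshans pair for $U_S$.}
\medskip

The relation $i\le_P j\iff i\in S_j$ is a partial order $P$ on $\{1,\dots,n\}$. The set $S_j$ is the principal ideal generated by $j$, and $\tilde S$ is the set of nonempty \emph{ideals} of $P$, that is, of nonempty subsets $I$ with $i<_Pj\in I\Rightarrow i\in I$. We write $U_P,W_P,p_P$ for $U_S,W_S,p_S$ and set
\[
X_P=\overline{\mathrm{SL}_n\,p_P},\qquad \partial X_P=X_P\setminus\mathrm{SL}_n\,p_P,\qquad c(P)=\dim X_P-\dim\partial X_P\in\{1,2,\dots,\infty\}.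
\]
The conjecture for $P$ says $c(P)\ge2$. The number $c(P)$ depends only on the isomorphism class of $P$ (Lemma~\ref{lem:reductions}), so it is defined for every nonempty finite poset; for the one-point poset the orbit is a point and $c=\infty$.

We write $P\sqcup Q$ for the disjoint union, $P\oplus Q$ for the ordinal sum (every element of $P$ lies below every element of $Q$), and $P^{\mathrm{op}}$ for the dual poset. A \emph{weak order} is an ordinal sum of antichains. A \emph{rooted forest} is a poset in which the elements above any given element form a chain, or the dual of such a poset.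

\subsection*{Results}

\begin{theorem}\label{thm:crown}
Let $n=8$, $S_j=\{j\}$ for $j\le4$, and $S_{4+j}=(\{1,2,3,4\}\setminus\{j\})\cup\{4+j\}$ for $1\le j\le4$. For the associated poset $P$ we have $\dim X_P=51$ and $\dim\partial X_P=50$. The conjecture is false for this $S$.
\end{theorem}

This poset is the crown on the left of Figure~\ref{fig:posets}. An \emph{extremal weight vector} of an irreducible $\mathrm{SL}_n$-module is a nonzero vector whose weight is a Weyl group translate of the highest weight.

\begin{theorem}\label{thm:union}
\begin{enumerate}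
\item[(a)] $c(P\sqcup Q)=\min(c(P),c(Q))$; in particular the conjecture holds for $P\sqcup Q$ if and only if it holds for $P$ and for $Q$. Hence for every $n\ge8$ there is an $S$ whose boundary has codimension exactly $1$: take $S_1,\dots,S_8$ as in Theorem~\ref{thm:crown} and $S_j=\{j\}$ for $9\le j\le n$.
\item[(b)] Let $S$ be one of the sequences named in \emph{(a)}. Let $v=\sum_iv_i\in\bigoplus_iV_{\lambda_i}$, where the $V_{\lambda_i}$ are irreducible $\mathrm{SL}_n$-modules, the $v_i\in V_{\lambda_i}$ are extremal weight vectors, and the stabilizer of $v$ is exactly $U_S$. Then $(\bigoplus_iV_{\lambda_i},v)$ is not a Grosshans pair.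
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $\mathcal C$ be the smallest class of posets that contains the one-point poset and is closed under $\sqcup$ and under $P\mapsto P\oplus\Omega$ for weak orders $\Omega$. The conjecture holds for all $P\in\mathcal C$, for their duals, and for disjoint unions of these. This covers all weak orders and all rooted forests. Moreover the conjecture holds for all $S$ with $n\le4$.
\end{theorem}

We make no claim about which posets with $5\le n\le7$ satisfy the conjecture, nor about finite generation of $\mathbb C[\mathrm{SL}_8]^{U_S}$ for the $S$ of Theorem~\ref{thm:crown}.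

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=2pt}]
\foreach \x in {1,2,3,4} \node (a\x) at (1.4*\x,0) {$\x$};
\foreach \x/\y in {1/5,2/6,3/7,4/8} \node (b\x) at (1.4*\x,1.8) {$\y$};
\foreach \x/\y in {2/1,3/1,4/1,1/2,3/2,4/2,1/3,2/3,4/3,1/4,2/4,3/4} \draw (a\x)--(b\y);
\node (na) at (8,0) {$a$}; \node (nb) at (9.4,0) {$b$};
\node (nc) at (8,1.8) {$c$}; \node (nd) at (9.4,1.8) {$d$};
\draw (na)--(nc)--(nb)--(nd);
\end{tikzpicture}
\caption{Hasse diagrams. Left: the crown on eight elements, in which $4+j$ lies above all of $1,2,3,4$ except $j$; the conjecture fails for it. Right: the poset $\mathbf N$, the one four-element poset that needs a separate argument; the conjecture holds for it.}\label{fig:posets}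
\end{figure}

Theorem~\ref{thm:crown} is a dimension count: we push points of the orbit to the boundary along a one-parameter subgroup chosen so that the limit forgets as little as possible (Section~\ref{sec:crown}). Section~\ref{sec:union} treats disjoint unions, duals and extremal weight vectors. For Theorem~\ref{thm:positive} we translate integrality into a statement about lattices over discrete valuation rings, which behaves well under $\sqcup$ and $\oplus$ (Section~\ref{sec:lattices}); Section~\ref{sec:four} finishes the case $n\le4$.

\section{Orbits, minors and integrality}\label{sec:prelim}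

All varieties are over $\mathbb C$, and $\mathbb C[Y]$ is the ring of regular functions on $Y$. We use three standard facts.
\begin{enumerate}
\item[(F1)] An orbit $Gv$ of a connected algebraic group is smooth and open in its closure. Its boundary is closed, $G$-stable and of smaller dimension. In characteristic $0$ the orbit map identifies $Gv$ with $G/H$, where $H$ is the stabilizer, and $\mathbb C[Gv]=\mathbb C[G]^H$.
\item[(F2)] Let $f\colon D\to\Sigma$ be a morphism with $\Sigma$ irreducible. If the fibers of $f$ over a dense subset of $\Sigma$ have dimension at least $r\ge 0$, then $\dim D\ge\dim\Sigma+r$. Indeed, over a nonempty open subset of $\Sigma$ the fibers miss the non-dominant components of $D$ and meet each dominant component $D_i$ in dimension $\dim D_i-\dim\Sigma$, and the dense subset meets this open set.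
\item[(F3)] A nonzero decomposable $\omega=v_1\wedge\dots\wedge v_k$ determines the subspace $\langle v_1,\dots,v_k\rangle=\{v:v\wedge\omega=0\}$. A linear automorphism $g$ fixes $\omega$ if and only if it preserves this subspace and has determinant $1$ on it. The decomposable elements, $0$ included, form a closed cone; for bivectors in $\mathbb C^4$ it is the $5$-dimensional quadric $\omega\wedge\omega=0$.
\end{enumerate}

It is convenient to allow any partial order $P$ on $\{1,\dots,n\}$. Put $V=\mathbb C^n$, $V_I=\langle e_i:i\in I\rangle$, and
\[
U_P=\{g: ge_j-e_j\in\langle e_i:i<_Pj\rangle\ \text{for all }j\},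
\]
and define $W_P,p_P,X_P,c(P)$ from the nonempty ideals as before. The dimension of $U_P$ is the number of pairs $i<_Pj$.

\begin{lemma}\label{lem:stab}
The stabilizer of $p_P$ in $\mathrm{SL}_n$ is $U_P$. Hence $\dim X_P=n^2-1-\dim U_P$.
\end{lemma}

\begin{proof}
An element of $U_P$ preserves $V_I$ for each ideal $I$ and is unitriangular on it when $I$ is listed along a linear extension of $P$; by (F3) it fixes $e_I$. Conversely, let $g$ fix $p_P$ and fix $j$. Both $I=\{i:i\le_Pj\}$ and $I\setminus\{j\}$ are ideals, the second possibly empty. So $g$ preserves $V_I$ and $V_{I\setminus\{j\}}$ with determinant $1$ on each, acts trivially on the line $V_I/V_{I\setminus\{j\}}$, and $ge_j-e_j\in V_{I\setminus\{j\}}$.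
\end{proof}

\begin{lemma}\label{lem:reductions}
\begin{enumerate}
\item[(a)] Let $O\subset W'\oplus W''$ be a subset and $\Phi\colon W'\to W''$ a polynomial map with $x''=\Phi(x')$ for all $(x',x'')\in O$. Then the projection to $W'$ is an isomorphism from $\overline O$ onto the closure of the image of $O$.
\item[(b)] Isomorphic posets have the same $c(P)$, and every finite poset with $n\ge2$ elements is isomorphic to one that comes from a sequence $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The graph of $\Phi$ is closed, contains $O$, and projects isomorphically onto $W'$.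

(b) Let $\sigma\colon P\to P'$ be an isomorphism, viewed as a permutation matrix. It sends $e_I$ to $\pm e_{\sigma(I)}$ and normalizes $\mathrm{SL}_n$. So $\sigma$, followed by sign changes of components, which commute with $\mathrm{SL}_n$, is a linear isomorphism $W_P\to W_{P'}$ that carries $\mathrm{SL}_np_P$ onto $\mathrm{SL}_np_{P'}$. For the last claim, number the elements along a linear extension.
\end{proof}

\begin{example}\label{ex:small}
By Lemma~\ref{lem:reductions}(a) we may discard components that are polynomials in the others; the component at the full set $\{1,\dots,n\}$ is constant and can always be discarded.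
\begin{enumerate}
\item[(i)] Antichain. All components are wedges of the columns $ge_1,\dots,ge_n$, so $X_P$ is the closure of $\mathrm{SL}_n$ in the space of matrices, which is $\mathrm{SL}_n$. Thus $c=\infty$.
\item[(ii)] Two-element chain. The only remaining component is $ge_1$. The orbit is $\mathbb C^2\setminus\{0\}$ and $c=2$.
\item[(iii)] $1,2<_P3$. The orbit is the set of linearly independent pairs $(ge_1,ge_2)$ in $\mathbb C^3$, and the boundary is the $4$-dimensional variety of $3\times2$ matrices of rank at most $1$ inside $\mathbb C^6$. Again $c=2$.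
\end{enumerate}
\end{example}

These cases suggest a positive answer, and so does the algebraic meaning of the condition.

\begin{proposition}\label{prop:criterion}
Let $G=\mathrm{SL}_n$, let $W$ be a $G$-module, $v\in W$ a vector with stabilizer $H$, and $Y=\overline{Gv}$. Let $\mathcal A_v\subset\mathcal B=\mathbb C[G]^H$ be the algebra of the functions $g\mapsto F(gv)$, $F\in\mathbb C[W]$. Then $(W,v)$ is a Grosshans pair if and only if $\mathcal B$ is integral over $\mathcal A_v$. In that case $\mathcal B$ is a finite $\mathcal A_v$-module, hence a finitely generated algebra.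
\end{proposition}

\begin{proof}
We have $\mathcal A_v\cong\mathbb C[Y]$, and by (F1) $\mathcal B=\mathbb C[Gv]\subset\mathbb C(Y)=\operatorname{Frac}\mathcal A_v$. Let $\nu\colon\tilde Y\to Y$ be the normalization. It is finite, and it is an isomorphism over the smooth open set $Gv$. So we may regard $Gv$ as an open subset of $\tilde Y$; its complement $\nu^{-1}(Y\setminus Gv)$ has the same dimension as $Y\setminus Gv$. The ring $R=\mathbb C[\tilde Y]$ is the integral closure of $\mathcal A_v$ in $\mathbb C(Y)$, it is a finite $\mathcal A_v$-module, and restriction to $Gv$ gives $R\subset\mathcal B$. Hence $\mathcal B$ is integral over $\mathcal A_v$ if and only if $\mathcal B=R$.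

A rational function on a normal affine variety is regular if and only if it has no pole along any prime divisor. If the complement of $Gv$ has codimension at least $2$, every prime divisor meets $Gv$, so $\mathcal B=R$. Suppose instead that the complement contains a prime divisor $D$. We need a function with a pole along $D$ and nowhere else; it exists by the approximation theorem for Krull domains \cite{Bourbaki}, and here can be written down. Choose $\pi\in R$ vanishing to order $1$ along $D$, with divisor $D+\sum_im_iD_i$, choose $r_i\in R$ vanishing on $D_i$ but not identically on $D$, and put $f=\pi^{-1}\prod_ir_i^{m_i}$. Then $f$ has a simple pole along $D$ and no other pole. It is regular on $Gv\subset\tilde Y\setminus D$, so $f\in\mathcal B\setminus R$.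
\end{proof}

For $v=p_P$ we write $\mathcal A_P\subset\mathcal B_P=\mathbb C[\mathrm{SL}_n]^{U_P}$. The coordinates of $ge_I$ are the minors of $g$ on the columns $I$. So $\mathcal A_P$ is generated by the minors whose column set is an ideal. These are the evident invariants, because right multiplication by $U_P$ adds to column $j$ multiples of the columns $i<_Pj$. The conjecture says that every invariant is integral over the evident ones; by Theorem~\ref{thm:crown}, for the crown some invariant is not.

\section{A boundary divisor for the crown}\label{sec:crown}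

\subsection{Choosing the degeneration}\label{sub:choice}
If $\lambda\colon\mathbb C^*\to\mathrm{SL}_n$ is a one-parameter subgroup, $g\in\mathrm{SL}_n$, and $q=\lim_{t\to0}\lambda(t)g\,p_P$ exists, then $q\in X_P$. All components of a point of the orbit are nonzero, so $q\in\partial X_P$ as soon as one component of $q$ vanishes. To fill out a divisor, the points $q$ must retain almost all the information carried by a point of the orbit, so we want many components to survive.

Let $P_k$ ($k\ge2$) be the crown on $2k$ elements: $A=\{1,\dots,k\}$ is the set of minimal elements, and $k+j$ lies above $A_j=A\setminus\{j\}$. We try to kill the component at $A$ and keep those at the principal ideals $A_j\cup\{k+j\}$. Let $\lambda(t)$ act by $t^{\alpha}$ on an $r$-dimensional coordinate subspace $Z\subset V_A$, by $t^{-\beta}$ on an $s$-dimensional coordinate subspace $Y$ of $\langle e_{k+1},\dots,e_{2k}\rangle$, and trivially on the other basis vectors, with $\alpha,\beta>0$; let $g$ be a general block diagonal matrix with two $k\times k$ blocks. The determinant forces $r\alpha=s\beta$. The $(k-1)$-vector $ge_{A_j}$ lies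 in $\bigwedge^{k-1}V_A$, so each of its terms has at least $r-1$ factors in $Z$, and the component at $A_j\cup\{k+j\}$ has order $(r-1)\alpha-\beta$ in $t$. It has a finite nonzero limit exactly when $\beta=(r-1)\alpha$. Then $r=s(r-1)$, so $r-1$ divides $r$, and $r=s=2$, $\alpha=\beta$. Whatever $k$ is, the action takes place in a four-dimensional space $F=Z\oplus Y$.

\begin{example}[$k=2$]\label{ex:k2}
The relations are $2<3$ and $1<4$, so $\dim X_{P_2}=15-2=13$. Here $Z=\langle e_1,e_2\rangle$, $Y=\langle e_3,e_4\rangle$, $\lambda(t)=\operatorname{diag}(t,t,t^{-1},t^{-1})$, and block diagonal matrices commute with $\lambda$, so we may take $g=1$. The components of $\lambda(t)p$ at the ideals $1,\,2,\,12,\,23,\,14,\,123,\,124,\,1234$ are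
\[
te_1,\quad te_2,\quad t^2e_{12},\quad e_{23},\quad e_{14},\quad te_{123},\quad te_{124},\quad e_{1234}.
\]
The limit $q$ remembers two complementary planes $\langle e_2,e_3\rangle$, $\langle e_1,e_4\rangle$ with their area forms, each spanned by a vector of $Z$ and a vector of $Y$. By (F3) its stabilizer is $\mathrm{SL}_2\times\mathrm{SL}_2$, so $\mathrm{SL}_4\,q$ has dimension $15-6=9$ and codimension $4$. Two planes are far from rigid in $F$.
\end{example}

For larger $k$ the limit records $k$ such planes in the same space $F$, so the stabilizer in $\mathrm{SL}(F)$ shrinks. For $k=4$ the four bivectors span $Z\wedge Y\cong Z\otimes Y$ and only $\lambda$ itself remains; this is what produces the divisor.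

\subsection{Proof of Theorem~\ref{thm:crown}}
If $j\in S_k$ with $j<k$, then $j\le4$ and $S_j=\{j\}$, so the transitivity condition is vacuous and $S$ is admissible; its poset is $P=P_4$. There are $4\cdot3=12$ relations, so $\dim X_P=63-12=51$. By (F1), $\dim\partial X_P\le50$, and it remains to show $\dim\partial X_P\ge50$.

\medskip\noindent\emph{Step 1: ideals.} An ideal containing $4+j$ and $4+l$ with $j\ne l$ contains $A_j\cup A_l=A$. So the nonempty ideals are: (i) nonempty $I\subseteq A$; (ii) $A_j\cup\{4+j\}$; (iii) $A\cup\{4+j\}$; (iv) $A\cup J$ with $J\subseteq\{5,\dots,8\}$, $|J|\ge2$.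

\medskip\noindent\emph{Step 2: the limit points.} Write $V=\mathbb C^8=B\oplus Z\oplus Y\oplus C$ with
\[
B=\langle e_1,e_2\rangle,\quad Z=\langle e_3,e_4\rangle,\quad Y=\langle e_5,e_6\rangle,\quad C=\langle e_7,e_8\rangle ,
\]
and let $\lambda(t)=\operatorname{diag}(1,1,t,t,t^{-1},t^{-1},1,1)$ and $g=\operatorname{diag}(L,M)$ with $L,M\in\mathrm{SL}_4$, where $L$ acts on $B\oplus Z$ and $M$ on $Y\oplus C$. For $1\le j\le4$ let $J_j=\{5,\dots,8\}\setminus\{4+j\}$ and define $b_j\in B$, $z_j\in Z$, $y_j\in Y$, $c_j,\xi_j\in C$ by
\begin{align*}
Le_j&\in b_j+Z, & Le_{A_j}&\in e_{12}\wedge z_j+B\wedge\textstyle\bigwedge^2Z,\\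
Me_{4+j}&=y_j+c_j, & Me_{J_j}&\in e_{56}\wedge\xi_j+Y\wedge\textstyle\bigwedge^2C.
\end{align*}
The right column uses $\bigwedge^3(B\oplus Z)=(\bigwedge^2B\otimes Z)\oplus(B\otimes\bigwedge^2Z)$ and the same decomposition for $Y\oplus C$. The components of $\lambda(t)g\,p_P$ behave as follows when $t\to0$.
\begin{enumerate}
\item[(i)] The component at $I\subseteq A$ is polynomial in $t$ with constant term $\bigwedge_{i\in I}b_i$, which is $0$ for $|I|\ge3$ because $\dim B=2$.
\item[(ii)] $\bigl(t\,e_{12}\wedge z_j+t^2(\cdots)\bigr)\wedge(t^{-1}y_j+c_j)\longrightarrow e_{12}\wedge z_j\wedge y_j$.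
\item[(iii)] $t^2e_{1234}\wedge(t^{-1}y_j+c_j)\longrightarrow0$.
\item[(iv)] $t^2e_{1234}\wedge\bigwedge_{4+j\in J}(t^{-1}y_j+c_j)$. Since $\dim Y=2$, the last wedge has a pole of order at most $2$, and the limit is $e_{123456}\wedge\tau_J$ with $\tau_J\in\bigwedge^{|J|-2}C$. For $J=J_j$ it is $\beta_j:=e_{123456}\wedge\xi_j\in\bigwedge^7V$.
\end{enumerate}
So $q(L,M)=\lim_{t\to0}\lambda(t)g\,p_P$ exists, and its component at $A$ is $0$. Hence $\mathrm{SL}_8\,q(L,M)\subset\partial X_P$. We count these points by projecting to the data $(b_j),(\beta_j)$ and then bounding the fibers by means of the bivectors $z_j\wedge y_j$. First we determine which tuples occur.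

\medskip\noindent\emph{Step 3: the tuples that occur.} The vectors $b_1,\dots,b_4$ are the columns of the $2\times4$ matrix formed by the first two rows of $L$. Every $2\times4$ matrix of rank $2$ extends to an element of $\mathrm{SL}_4$, so $(b_j)$ can be any spanning $4$-tuple in $B$. In the same way $(y_j)$ is read from the first two rows of $M$ and can be any spanning $4$-tuple in $Y$.

For $v\in Z$ we have $\bigwedge^2Z\wedge v=0$, hence
\[
e_{12}\wedge z_j\wedge v=Le_{A_j}\wedge v=L\bigl(e_{A_j}\wedge L^{-1}v\bigr)=(-1)^{4-j}(L^{-1}v)_j\,e_{1234},
\]
where $(\cdot)_j$ is the coefficient of $e_j$. Taking $v=e_3,e_4$ gives $z_j=(-1)^{j}\bigl((L^{-1})_{j4}\,e_3-(L^{-1})_{j3}\,e_4\bigr)$. So $(z_j)$ is obtained from the last two columns of $L^{-1}$ by a rank-preserving linear bijection. These columns form an arbitrary $4\times2$ matrix of rank $2$, and $(z_j)$ can be any spanning $4$-tuple in $Z$. The same computation with $M$, $J_j$ and $v\in C$ gives $e_{56}\wedge\xi_j\wedge v=(-1)^{4-j}(M^{-1}v)_{4+j}\,e_{5678}$, so $(\xi_j)$ can be any spanning $4$-tuple in $C$.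

Since $(b_j)$ depends only on $L$ and $(\xi_j)$ only on $M$, the map $(L,M)\mapsto((b_j),(\xi_j))$ sends $\mathrm{SL}_4\times\mathrm{SL}_4$ onto
\[
T=\{\text{spanning $4$-tuples in }B\}\times\{\text{spanning $4$-tuples in }C\},
\]
an open subset of $\mathbb C^{16}$. Let $\Theta\subset\mathrm{SL}_4\times\mathrm{SL}_4$ be the open set where $z_1\otimes y_1,\dots,z_4\otimes y_4$ form a basis of $Z\otimes Y$. It is nonempty. Indeed $(z_j)$ and $(y_j)$ can be prescribed independently, and for
\[
(z_j)=\bigl((1,0),(0,1),(1,1),(1,2)\bigr),\qquad (y_j)=\bigl((1,0),(0,1),(1,1),(1,3)\bigr)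
\]
the tensors have coordinates $(1,0,0,0)$, $(0,0,0,1)$, $(1,1,1,1)$, $(1,3,2,6)$; they are independent because the middle coordinates $(1,1)$ and $(3,2)$ of the last two are. As $\mathrm{SL}_4\times\mathrm{SL}_4$ is irreducible, $\Theta$ is dense, and so is its image $T^\circ\subset T$.

\medskip\noindent\emph{Step 4: the base has dimension $36$.} Let $\pi\colon W_P\to V^4\times(\bigwedge^7V)^4$ be the projection to the components at the ideals $\{j\}$ and $A\cup J_j$, $1\le j\le 4$, so that $\pi(q(L,M))=((b_j),(\beta_j))$. Identify $\bigwedge^7V$ with $V^*$ by $\beta\wedge v=\beta(v)\,e_{1\cdots8}$; this is $\mathrm{SL}_8$-equivariant. The map $\xi\mapsto e_{123456}\wedge\xi$ is an isomorphism from $C$ onto the space of functionals vanishing on $E=\langle e_1,\dots,e_6\rangle$. In this way $T$ becomes the set of pairs consisting of four vectors spanning $B$ and four functionals with common kernel $E$. Let $\Sigma\subset V^4\times(V^*)^4$ be the locally closed set of tuples in which the vectors span a plane, the functionals span a $2$-dimensional space, and all functionals vanish on all vectors. Sending a tuple to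 the span of the vectors and the common kernel of the functionals defines an equivariant morphism from $\Sigma$ to the variety of flags $B'\subset E'$ of dimensions $(2,6)$ in $V$, with fiber $T$ over $B\subset E$. The group $\mathrm{SL}_8$ is transitive on flags, so $\Sigma=\mathrm{SL}_8T$ is irreducible and all fibers are translates of $T$. The flag variety has dimension $\dim\mathrm{Gr}(6,8)+\dim\mathrm{Gr}(2,6)=12+8=20$, so $\dim\Sigma=20+16=36$. The closure of $\mathrm{SL}_8T^\circ$ is $\mathrm{SL}_8$-stable and contains $T$, so $\mathrm{SL}_8T^\circ$ is dense in $\Sigma$.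

\medskip\noindent\emph{Step 5: the fibers have dimension at least $14$.} Let $(L,M)\in\Theta$ and $q=q(L,M)$. Let $\mathrm{SL}(F)\subset\mathrm{SL}_8$, $F=Z\oplus Y$, act trivially on $B\oplus C$. It fixes each $b_j$, and it fixes $\beta_j=e_{12}\wedge e_{3456}\wedge\xi_j$ because its elements have determinant $1$ on $F$. So $\mathrm{SL}(F)q\subset\partial X_P\cap\pi^{-1}(\pi(q))$.

Suppose $h\in\mathrm{SL}(F)$ fixes $q$. The map $e_{12}\wedge\cdot\colon\bigwedge^2F\to\bigwedge^4V$ is injective and commutes with $h$, so by (ii) $h$ fixes each $z_j\wedge y_j$. This is where $\Theta$ enters: these four bivectors span $Z\wedge Y$, so $h$ fixes $z\wedge y$ for all $z\in Z$, $y\in Y$. For $z\ne0$, $h$ preserves the planes $\langle z,e_5\rangle$ and $\langle z,e_6\rangle$ by (F3), hence their intersection $\mathbb Cz$. A map preserving every line in $Z$ is a scalar $s$ on $Z$. Exchanging the roles of $Z$ and $Y$, $h$ is a scalar $s'$ on $Y$, and $ss'=1$. Thus $h=\lambda(s)$, the stabilizer has dimension at most $1$, and $\dim\mathrm{SL}(F)q\ge15-1=14$.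

\medskip\noindent\emph{Step 6: conclusion.} Apply (F2) to $\pi\colon\partial X_P\cap\pi^{-1}(\Sigma)\to\Sigma$. By Step 5 and equivariance, the fibers over the dense set $\mathrm{SL}_8T^\circ$ have dimension at least $14$. Hence $\dim\partial X_P\ge36+14=50$. \qed

\begin{remark}
Suppose the $z_j$ define four distinct points of $\mathbb P(Z)$ and the $y_j$ four distinct points of $\mathbb P(Y)$. The tensors $z_j\otimes y_j$ are dependent if and only if a nonzero bilinear form on $Z\times Y$ kills all four pairs. A form of rank $1$ kills at most two of them, and a nondegenerate form gives a projective isomorphism $\mathbb P(Z)\to\mathbb P(Y)$ with $[z_j]\mapsto[y_j]$. So $(L,M)\in\Theta$ exactly when the two cross-ratios differ.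
\end{remark}

\begin{remark}[why $k=4$]\label{rem:k}
Steps 1--4 go through for $P_k$, $k\ge3$, with $\dim B=\dim C=k-2$. We have $\dim X_{P_k}=4k^2-1-k(k-1)=3k^2+k-1$. The set $T$ has dimension $2k(k-2)$, and flags of dimensions $(k-2,k+2)$ in $\mathbb C^{2k}$ form a variety of dimension $(k+2)(k-2)+4(k-2)$, so $\dim\Sigma=3k^2-12$. If $d_k$ is the dimension of the stabilizer in $\mathrm{SL}(F)$ of $k$ general bivectors $z_j\wedge y_j$, the count gives
\[
c(P_k)\le(3k^2+k-1)-(3k^2-12)-(15-d_k)=k-4+d_k ,
\]
in agreement with Example~\ref{ex:k2}, where $d_2=6$. For $k=3$, the plane $\langle z_3,y_3\rangle$ is the graph of an isomorphism $\varphi\colon\langle z_1,y_1\rangle\to\langle z_2,y_2\rangle$, and $(h_1,h_2)\in\mathrm{SL}_2\times\mathrm{SL}_2$ fixes $z_3\wedge y_3$ exactly when $h_2=\varphi h_1\varphi^{-1}$; so $d_3=3$. For $k\ge4$, Step 5 gives $d_k=1$. The bound is $4,2,1$ for $k=2,3,4$ and $k-3\ge2$ for $k\ge5$. It drops below $2$ only at $k=4$, the first value at which the planes are rigid up to $\lambda$; after that each new pair of elements costs a dimension and gains nothing.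
\end{remark}

\section{Disjoint unions, duals and extremal weight vectors}\label{sec:union}

\subsection{Proof of Theorem~\ref{thm:union}(a)}
Label $P$ by $1,\dots,n$ and $Q$ by $n+1,\dots,n+m$. Put $G=\mathrm{SL}_{n+m}$, $V=V_P\oplus V_Q$, $p=p_{P\sqcup Q}$, $X=X_{P\sqcup Q}$. The point is that the components at the two ideals $P$ and $Q$ cannot degenerate, because their wedge product is constant; so the splitting of $V$ survives at every point of $X$.

Let $\mathcal D$ be the set of pairs $(\omega,\eta)\in\bigwedge^nV\times\bigwedge^mV$ of decomposable elements with $\omega\wedge\eta=e_P\wedge e_Q$. It is closed by (F3). It is a single $G$-orbit: if $\omega=v_1\wedge\dots\wedge v_n$ and $\eta=w_1\wedge\dots\wedge w_m$, the matrix with columns $v_1,\dots,v_n,w_1,\dots,w_m$ has determinant $1$ and sends $(e_P,e_Q)$ to $(\omega,\eta)$. By (F3) the stabilizer of $(e_P,e_Q)$ is $H=\mathrm{SL}(V_P)\times\mathrm{SL}(V_Q)$. Projection to the components at $P$ and $Q$ maps $Gp$ into $\mathcal D$, hence gives an equivariant morphism $\rho\colon X\to\mathcal D$. Let $X_0=\rho^{-1}(e_P,e_Q)$; then $X_0\cap Gp=Hp$.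

We show that $\rho$ is locally a product. Let $\mathcal D_0\subset\mathcal D$ be the open set where the coefficient $\gamma$ of $e_P$ in $\omega$ and the coefficient $\gamma'$ of $e_Q$ in $\eta$ are nonzero. There the subspace of $\omega$ is the graph of a linear map $\varphi\colon V_P\to V_Q$, and $\omega=\gamma\bigwedge_{i\in P}(e_i+\varphi e_i)$; the entries of $\varphi$ are, up to sign, coordinates of $\omega$ divided by $\gamma$. In the same way $\eta=\gamma'\bigwedge_{j\in Q}(e_j+\psi e_j)$. Let $\sigma(\omega,\eta)$ be the matrix with columns $e_i+\varphi e_i$ and $e_j+\psi e_j$, the first column of each group multiplied by $\gamma$, respectively $\gamma'$. Then $\sigma\colon\mathcal D_0\to G$ is a morphism and $\sigma(\omega,\eta)$ sends $(e_P,e_Q)$ to $(\omega,\eta)$. The map $x\mapsto(\rho(x),\sigma(\rho(x))^{-1}x)$ is an isomorphism $\rho^{-1}(\mathcal D_0)\cong\mathcal D_0\times X_0$, and it carries $Gp\cap\rho^{-1}(\mathcal D_0)$ onto $\mathcal D_0\times Hp$. The former is dense in $\rho^{-1}(\mathcal D_0)$, so $X_0=\overline{Hp}$. Finitely many translates of $\mathcal D_0$ cover $\mathcal D$, so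
\[
\dim X=\dim\mathcal D_0+\dim\overline{Hp},\qquad\dim\partial X=\dim\mathcal D_0+\dim(\overline{Hp}\setminus Hp).
\]

The ideals of $P\sqcup Q$ are the sets $I\sqcup I'$ with $I$, $I'$ ideals of $P$, $Q$, and $h\,e_{I\sqcup I'}=h_1e_I\wedge h_2e_{I'}$ for $h=(h_1,h_2)\in H$. By Lemma~\ref{lem:reductions}(a), keeping only the components with $I=\emptyset$ or $I'=\emptyset$ gives an isomorphism $\overline{Hp}\cong X_P\times X_Q$ that carries $Hp$ to the product of the two orbits. The boundary becomes $(\partial X_P\times X_Q)\cup(X_P\times\partial X_Q)$, of codimension $\min(c(P),c(Q))$. A point has $c=\infty$, so adjoining isolated points to the crown keeps $c=1$. \qed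

\subsection{Proof of Theorem~\ref{thm:union}(b)}
The idea is that $p_P$ already contains every extremal weight vector of a fundamental module that $U_P$ fixes, so any other choice yields a smaller algebra of functions.

Write a dominant weight as $\lambda=\sum_{k=1}^{n-1}m_k\varpi_k$, where $\varpi_k$ is the highest weight of $\bigwedge^k\mathbb C^n$. The module $V_\lambda$ is the submodule of $\bigotimes_k(\bigwedge^k\mathbb C^n)^{\otimes m_k}$ generated by $\bigotimes_ke_{\{1,\dots,k\}}^{\otimes m_k}$. The weight space of an extremal weight $w\lambda$, $w\in\mathfrak S_n$, is a line, so an extremal weight vector is a nonzero multiple of $\bigotimes_ke_{w\{1,\dots,k\}}^{\otimes m_k}$.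

Each $v_i$ is fixed by $U_P$. If $u\in U_P$ fixes a nonzero pure tensor, it maps each factor to a multiple of itself, and the multiple is $1$ because $u$ acts unipotently on $\bigwedge^k\mathbb C^n$. So $U_P$ fixes $e_I$ for each set $I=w\{1,\dots,k\}$ that occurs. Such an $I$ is an ideal: if $j\in I$, $i<_Pj$ and $i\notin I$, the element $1+E_{ij}\in U_P$ sends $e_I$ to $e_I\pm e_{(I\setminus\{j\})\cup\{i\}}\ne e_I$. A linear form on $V_{\lambda_i}$ extends to the ambient tensor product, so each coordinate of $gv_i$ is a polynomial in the coordinates of the vectors $ge_I$, $I$ a nonempty ideal. Therefore $\mathcal A_v\subset\mathcal A_P\subset\mathcal B_P$. If $v$ gave a Grosshans pair, $\mathcal B_P$ would be integral over $\mathcal A_v$ by Proposition~\ref{prop:criterion}, hence over $\mathcal A_P$, and the same proposition would give $c(P)\ge2$, contrary to (a). \qed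

\subsection{Duality}

\begin{lemma}\label{lem:dual}
$c(P)=c(P^{\mathrm{op}})$.
\end{lemma}

\begin{proof}
Let $\theta(g)=(g^{T})^{-1}$ and let $\langle\ ,\ \rangle$ be the bilinear form on $\bigwedge^kV$ for which the $e_I$ are orthonormal, so that $\langle\theta(g)x,y\rangle=\langle x,g^{-1}y\rangle$. Define the linear isomorphism $\star\colon\bigwedge^kV\to\bigwedge^{n-k}V$ by $y\wedge\star x=\langle x,y\rangle\,e_{1\cdots n}$ for all $y\in\bigwedge^kV$. Then $\star e_I=\pm e_{I^c}$, and for $g\in\mathrm{SL}_n$,
\[
y\wedge g\star x=g(g^{-1}y\wedge\star x)=\langle x,g^{-1}y\rangle\,e_{1\cdots n}=y\wedge\star\theta(g)x ,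
\]
so $\star\,\theta(g)=g\,\star$. The complements of the ideals of $P$ are the ideals of $P^{\mathrm{op}}$. Discard the constant component at the full set on both sides. Since $\theta$ is a bijection of $\mathrm{SL}_n$, the maps $\star$ and sign changes give a linear isomorphism carrying one orbit onto the other.
\end{proof}

\section{Lattices and invariant vectors}\label{sec:lattices}

To prove $c(P)\ge2$ we must show that every invariant is integral over the ideal minors. Integrality can be tested one discrete valuation at a time: if a matrix $g$ over a valued field has integral ideal minors, then every invariant should be integral at $g$. The condition depends on $g$ only through the lattice $g^{-1}\mathcal O^n$, and lattices can be intersected with subspaces and projected to quotients. These two operations match $\sqcup$ and $\oplus$.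

\subsection{Representations and lattices}
A representation of $\mathrm{GL}(V)$, or of $\mathrm{GL}(V_1)\times\mathrm{GL}(V_2)$, is \emph{polynomial} if its matrix entries are polynomials in the matrix entries of the group element. Such representations are completely reducible. The irreducible ones are the modules $S_\lambda(V)$ of highest weight $\lambda$, where $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ is a partition with at most $\dim V$ parts, respectively the products $S_\alpha(V_1)\otimes S_\beta(V_2)$. Every irreducible $\mathrm{SL}(V)$-module is the restriction of some $S_\lambda(V)$. A nonzero representation is irreducible if and only if the vectors fixed by the upper unitriangular matrices form a line.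

Let $\mathcal O\supset\mathbb C$ be a discrete valuation ring with uniformizer $t$ and fraction field $K$; subscripts $\mathcal O$ and $K$ denote extension of scalars from $\mathbb C$. A \emph{lattice} in $V_K$ is a finitely generated $\mathcal O$-submodule spanning $V_K$. It is free, so it has the form $\Lambda=gV_{\mathcal O}$ with $g\in\mathrm{GL}(V_K)$. For a polynomial representation $(\rho,R)$ of $\mathrm{GL}(V)$ put $R(\Lambda)=\rho(g)R_{\mathcal O}\subset R_K$. If $h\in\mathrm{GL}(V_K)$ has entries in $\mathcal O$, so has $\rho(h)$; this shows that $R(\Lambda)$ does not depend on the choice of $g$, and it proves (L2) below. Polynomial identities that hold at all $\mathbb C$-points of these groups, such as equivariance of a map or invariance of a vector, hold at $K$-points.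
\begin{enumerate}
\item[(L1)] $R(h\Lambda)=\rho(h)R(\Lambda)$, $(R\otimes R')(\Lambda)=R(\Lambda)\otimes R'(\Lambda)$, and $(\bigwedge^kV)(\Lambda)=\bigwedge^k\Lambda$.
\item[(L2)] If $\Lambda\subset\Lambda'$ then $R(\Lambda)\subset R(\Lambda')$.
\item[(L3)] If $\phi\colon R\to R'$ is $\mathrm{GL}(V)$-equivariant, then $\phi(R(\Lambda))=\rho'(g)\phi(R_{\mathcal O})\subset R'(\Lambda)$.
\item[(L4)] Let $V=V_1\oplus V_2$, let $R_i$ be a polynomial representation of $\mathrm{GL}(V_i)$ and $\Lambda_i$ a lattice in $(V_i)_K$. If $\phi\colon R_1\otimes R_2\to R$ is $\mathrm{GL}(V_1)\times\mathrm{GL}(V_2)$-equivariant, then $\phi(R_1(\Lambda_1)\otimes R_2(\Lambda_2))\subset R(\Lambda_1\oplus\Lambda_2)$. This is the computation of (L3) with $g=\operatorname{diag}(g_1,g_2)$.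
\item[(L5)] For a subspace $V_1\subset V$, $\Lambda_1=\Lambda\cap(V_1)_K$ is a lattice in $(V_1)_K$ and $\bigwedge^k\Lambda\cap\bigwedge^k(V_1)_K=\bigwedge^k\Lambda_1$. Indeed $\Lambda/\Lambda_1$ is torsion-free, hence free, so a basis of $\Lambda_1$ extends to a basis of $\Lambda$.
\end{enumerate}

\begin{definition}\label{def:M}
Let $P$ be a poset with $n$ elements, $V=V_P$, and $m\in\mathbb Z$. We say that $P$ has \emph{property $\mathrm M_m$} if for every $\mathcal O$ as above, every lattice $\Lambda\subset V_K$ such that
\[
t^me_I\in\textstyle\bigwedge^{|I|}\Lambda\quad\text{for all nonempty ideals }I,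
\]
and every partition $\lambda$ with at most $n$ parts, we have $t^{m\lambda_1}S_\lambda(V)^{U_P}\subset S_\lambda(\Lambda)$. We say that $P$ has \emph{property $\mathrm M_*$} if it has $\mathrm M_m$ for all $m$.
\end{definition}

Only $\mathrm M_0$ is needed for the conjecture. The other $\mathrm M_m$ appear in the induction on ordinal sums, where passing to a quotient multiplies all the $e_I$ by one common power of $t$.

\begin{lemma}\label{lem:M0}
If $P$ has $\mathrm M_0$, then $c(P)\ge2$.
\end{lemma}

\begin{proof}
Let $n\ge2$, $G=\mathrm{SL}_n$ and $K=\operatorname{Frac}\mathcal A_P=\mathbb C(G/U_P)$. The integral closure of $\mathcal A_P$ in $K$ is a noetherian normal domain, so it is the intersection of its localizations at primes of height one, which are discrete valuation rings with fraction field $K$. By Proposition~\ref{prop:criterion} it suffices to show $\mathcal B_P\subset\mathcal O$ for every discrete valuation ring $\mathcal O$ with $\mathcal A_P\subset\mathcal O$ and $\operatorname{Frac}\mathcal O=K$.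

To use $\mathrm M_0$ we need a matrix over $K$. The generic fiber of $G\to G/U_P$ is a $U_P$-torsor over $K$. In characteristic $0$ a unipotent group is an iterated extension of additive groups, and $H^1(K,\mathbb G_a)=0$, so $H^1(K,U_P)=0$ and the torsor has a $K$-point \cite{Serre}. This is an element $g\in G(K)$ such that $f(g)=f$ in $K$ for all $f\in\mathcal B_P$. The coordinates of $ge_I$ are therefore the ideal minors themselves, which lie in $\mathcal A_P\subset\mathcal O$. So $\Lambda=g^{-1}V_{\mathcal O}$ satisfies $e_I\in\bigwedge^{|I|}\Lambda$ for all nonempty ideals $I$.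

By the algebraic Peter--Weyl theorem, $\mathbb C[G]=\bigoplus_RR^*\otimes R$ over the irreducible $G$-modules $R$, where $\xi\otimes x$ is the function $h\mapsto\xi(hx)$ and right translation acts on the factor $R$. Hence $\mathcal B_P$ is spanned by the functions $f(h)=\xi(hx)$ with $x\in S_\lambda(V)^{U_P}$ and $\xi\in S_\lambda(V)^*$. By $\mathrm M_0$ and (L1), $gx\in S_\lambda(g\Lambda)=S_\lambda(V)_{\mathcal O}$, so $f=\xi(gx)\in\mathcal O$.
\end{proof}

\subsection{Antichains and disjoint unions}

\begin{lemma}\label{lem:antichain}
Antichains have $\mathrm M_*$.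
\end{lemma}

\begin{proof}
Let $\lambda'_1\ge\dots\ge\lambda'_{\lambda_1}\geq 1$ be the column lengths of $\lambda$. In $R=\bigotimes_{i=1}^{\lambda_1}\bigwedge^{\lambda'_i}V$ the vector $\bigotimes_ie_{\{1,\dots,\lambda'_i\}}$ is a highest weight vector of weight $\lambda$, so there is an equivariant surjection $\phi\colon R\to S_\lambda(V)$. Thus $S_\lambda(V)$ is spanned by the vectors $\phi(e_{I_1}\otimes\dots\otimes e_{I_{\lambda_1}})$ with $I_i\neq\emptyset$. In an antichain every subset is an ideal, so $t^me_{I_i}\in\bigwedge^{|I_i|}\Lambda$ for each of the $\lambda_1$ factors, and (L1), (L3) give the claim.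
\end{proof}

The proof explains the exponent $m\lambda_1$: each column of $\lambda$ costs one factor $t^m$.

\begin{lemma}\label{lem:sqcup}
If $P$ and $Q$ have $\mathrm M_0$, so does $P\sqcup Q$.
\end{lemma}

\begin{proof}
Let $V=V_P\oplus V_Q$, let $\Lambda$ satisfy the hypothesis of $\mathrm M_0$, and put $\Lambda_P=\Lambda\cap(V_P)_K$, $\Lambda_Q=\Lambda\cap(V_Q)_K$. Ideals of $P$ and of $Q$ are ideals of $P\sqcup Q$, so by (L5) $\Lambda_P$ and $\Lambda_Q$ satisfy the hypothesis for $P$ and $Q$. Decompose $S_\lambda(V)$ under $\mathrm{GL}(V_P)\times\mathrm{GL}(V_Q)$ into summands $S_\alpha(V_P)\otimes S_\beta(V_Q)$. Since $U_{P\sqcup Q}=U_P\times U_Q$, the invariants are the sum of the spaces $S_\alpha(V_P)^{U_P}\otimes S_\beta(V_Q)^{U_Q}\subset S_\alpha(\Lambda_P)\otimes S_\beta(\Lambda_Q)$. By (L4) and (L2) these lie in $S_\lambda(\Lambda_P\oplus\Lambda_Q)\subset S_\lambda(\Lambda)$.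
\end{proof}

For $m>0$ this argument gives only the exponent $m(\alpha_1+\beta_1)$, which can exceed $m\lambda_1$: the summand $V_P\otimes V_Q$ of $\bigwedge^2V$ has $\alpha_1+\beta_1=2$ and $\lambda_1=1$. This is why, in Theorem~\ref{thm:positive}, only weak orders are placed on top.

\subsection{Ordinal sums}

\begin{lemma}\label{lem:oplus}
Let $m\in\mathbb Z$. If $P$ has $\mathrm M_m$ and $Q$ has $\mathrm M_*$, then $P\oplus Q$ has $\mathrm M_m$.
\end{lemma}

\begin{proof}
Let $n=|P|$, label $P$ before $Q$, and put $V=V_P\oplus V_Q$, $\Gamma=\mathrm{GL}(V_P)\times\mathrm{GL}(V_Q)$, $N=1+\operatorname{Hom}(V_Q,V_P)$. Then $U_{P\oplus Q}=(U_P\times U_Q)N$, and the nonempty ideals of $P\oplus Q$ are the nonempty ideals of $P$ and the sets $P\cup I''$ with $I''$ a nonempty ideal of $Q$. For a partition $\lambda$ with at most $\dim V$ parts put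
\[
\ell=\lambda_{n+1},\qquad\mu=(\lambda_1-\ell,\dots,\lambda_n-\ell),\qquad\lambda''=(\lambda_{n+1},\lambda_{n+2},\dots),
\]
so that $\lambda''_1=\ell$ and $\lambda_1=\mu_1+\ell$. Thus $\ell$ counts the columns of $\lambda$ longer than $n$, which will be paid for by the ideals $P\cup I''$, and $\mu_1$ counts the others, which will be paid for by the ideals of $P$.

\emph{The invariants.} The group $\Gamma$ normalizes $N$, so $S_\lambda(V)^N$ is a $\Gamma$-module. The upper unitriangular matrices of $\Gamma$ together with $N$ generate those of $\mathrm{GL}(V)$, so their fixed vectors in $S_\lambda(V)^N$ form the highest weight line of $S_\lambda(V)$. Hence $S_\lambda(V)^N$ is the irreducible $\Gamma$-module of highest weight $\lambda$. Since $(\lambda_1,\dots,\lambda_n)=\mu+(\ell,\dots,\ell)$, there is a $\Gamma$-isomorphism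
\[
\phi\colon\Bigl(S_\mu(V_P)\otimes\bigl(\textstyle\bigwedge^nV_P\bigr)^{\otimes\ell}\Bigr)\otimes S_{\lambda''}(V_Q)\ \longrightarrow\ S_\lambda(V)^N .
\]
The group $U_P$ fixes $e_P$, so $S_\lambda(V)^{U_{P\oplus Q}}$ is spanned by the vectors $x=\phi(y\otimes e_P^{\otimes\ell}\otimes x'')$ with $y\in S_\mu(V_P)^{U_P}$ and $x''\in S_{\lambda''}(V_Q)^{U_Q}$.

\emph{Splitting the lattice.} Let $\Lambda$ satisfy the hypothesis of $\mathrm M_m$ for $P\oplus Q$. Put $\Lambda_P=\Lambda\cap(V_P)_K$ and let $\Lambda''\subset(V_Q)_K$ be the projection of $\Lambda$ along $(V_P)_K$. In general $\Lambda\neq\Lambda_P\oplus\Lambda''$, but the two differ by an element of $N(K)$, which the invariants do not see. Indeed, $\Lambda''$ is free, so $\Lambda\to\Lambda''$ has a section $w\mapsto w+\psi(w)$; extend $\psi$ to a $K$-linear map $(V_Q)_K\to(V_P)_K$ and let $u=1+\psi\in N(K)$. Then $\Lambda=u(\Lambda_P\oplus\Lambda'')$. As $u$ fixes $x$, (L1) shows that it suffices to prove $t^{m\lambda_1}x\in S_\lambda(\Lambda_P\oplus\Lambda'')$.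

\emph{The lower part.} By (L5), $t^me_I\in\bigwedge^{|I|}\Lambda_P$ for the nonempty ideals $I$ of $P$. Property $\mathrm M_m$ for $P$ gives $t^{m\mu_1}y\in S_\mu(\Lambda_P)$.

\emph{The upper part.} Write $e_P=t^{a}\gamma$ with $a\in\mathbb Z$ and $\gamma$ a generator of the rank-one module $\bigwedge^n\Lambda_P$. Let $I''$ be a nonempty ideal of $Q$ with $k$ elements. The element $u$ fixes $e_P\wedge e_{I''}$, because $ue_j-e_j\in(V_P)_K$ is killed by $e_P\wedge\cdot$. So $t^me_P\wedge e_{I''}=\gamma\wedge t^{m+a}e_{I''}$ lies in $\bigwedge^{n+k}(\Lambda_P\oplus\Lambda'')$, and hence in its summand $\bigwedge^n\Lambda_P\otimes\bigwedge^k\Lambda''$. This means $t^{m+a}e_{I''}\in\bigwedge^k\Lambda''$. The shift $a$ depends on $\Lambda$, and for this reason $Q$ must have $\mathrm M_{m'}$ for all $m'$. Property $\mathrm M_{m+a}$ gives $t^{(m+a)\ell}x''\in S_{\lambda''}(\Lambda'')$.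

\emph{Assembling.} The factor $t^{a\ell}$ lost upstairs is supplied by $e_P^{\otimes\ell}=t^{a\ell}\gamma^{\otimes\ell}$:
\[
t^{m\lambda_1}x=\phi\bigl(t^{m\mu_1}y\otimes\gamma^{\otimes\ell}\otimes t^{(m+a)\ell}x''\bigr),
\]
and by (L1) and (L4) the right side lies in $S_\lambda(\Lambda_P\oplus\Lambda'')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}, except for $n\le4$]
By Lemmas~\ref{lem:antichain} and~\ref{lem:oplus} and induction on the number of summands, weak orders have $\mathrm M_*$. The one-point poset is an antichain, so by Lemmas~\ref{lem:sqcup} and~\ref{lem:oplus} every $P\in\mathcal C$ has $\mathrm M_0$, and $c(P)\ge2$ by Lemma~\ref{lem:M0}. Duals follow from Lemma~\ref{lem:dual} and disjoint unions from Theorem~\ref{thm:union}(a).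

An antichain is a disjoint union of points, so a weak order, being an antichain or an antichain followed by a weak order, lies in $\mathcal C$. Let $P$ be a poset in which the elements above any element form a chain. Each element lies below a unique maximal element, and comparable elements lie below the same one. So each connected component has a largest element $r$ and is either $\{r\}$ or $P'\oplus\{r\}$ with $P'$ a smaller poset of the same kind. By induction $P\in\mathcal C$; the other rooted forests are duals of these.
\end{proof}

\section{Posets with at most four elements}\label{sec:four}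

\subsection{Reduction to $\mathbf N$}
All posets with at most three elements lie in $\mathcal C$: antichains, chains and the two ordinal sums of a point and a two-element antichain are weak orders, and the only other one is the disjoint union of a point and a two-element chain.

Let $|P|=4$. If $P$ is disconnected, it is a disjoint union of two smaller posets and lies in $\mathcal C$. Let $\mathbf N$ be the poset $a<c$, $b<c$, $b<d$ of Figure~\ref{fig:posets}. We claim that a connected $P\not\cong\mathbf N$ is an ordinal sum $P_1\oplus P_2$ of nonempty posets. This is a case of the theorem that finite $\mathbf N$-free posets are series--parallel \cite{VTL}, and for four elements it can be seen directly. Suppose first that the incomparability graph of $P$ is disconnected, and let $\Delta$ be one of its components. An element $x\notin \Delta$ is comparable to all of $\Delta$, and it cannot lie above one and below the other of two incomparable elements; so $x$ lies above all of $\Delta$ or below all of $\Delta$. Hence $P=P^-\oplus \Delta\oplus P^+$, where $P^-$ and $P^+$ are the elements below and above $\Delta$ and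 are not both empty. Suppose next that the comparability graph and its complement are both connected. They share the six edges of the complete graph on four vertices and need three each, so both are trees. The complement of a star is disconnected, so the comparability graph is a path. It contains no triangle, so $P$ has no three-element chain, the relations alternate along the path, and $P\cong\mathbf N$.

So let $P=P_1\oplus P_2$. If $|P_2|=1$ then $P\in\mathcal C$, since $P_1\in\mathcal C$. If $|P_1|=1$ then $P^{\mathrm{op}}=P_2^{\mathrm{op}}\oplus P_1\in\mathcal C$. If $|P_1|=|P_2|=2$, both parts are weak orders and so is $P$. In all cases $c(P)\ge2$ by Section~\ref{sec:lattices}.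

\subsection{The poset $\mathbf N$}
Here $\dim X_P=15-3=12$, and the nonempty ideals are $a,\ b,\ ab,\ bd,\ abc,\ abd,\ abcd$. We describe $X_P$ by explicit equations. Identify $\bigwedge^4V$ with $\mathbb C$ by the standard volume form, and let $a,b,c,d$ also denote the columns of $g\in\mathrm{SL}_4$, so that $a\wedge b\wedge c\wedge d=1$. Put $\omega=b\wedge d$, and view the component at $abc$ as the functional $\alpha(v)=a\wedge b\wedge c\wedge v$; then $\alpha(a)=\alpha(b)=0$ and $\alpha(d)=1$. Let $\iota_\alpha\colon\bigwedge^2V\to V$ be the contraction $\iota_\alpha(v\wedge w)=\alpha(v)w-\alpha(w)v$. Then $b=-\iota_\alpha\omega$, and the components at $ab$ and $abd$ are $a\wedge b$ and $a\wedge\omega$. So all components are polynomials in $(a,\omega,\alpha)$, and by Lemma~\ref{lem:reductions}(a) $X_P$ is isomorphic to the closure of the set $O$ of these triples, which lies in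
\[
Y_0=\{(a,\omega,\alpha)\in V\times\textstyle\bigwedge^2V\times V^*:\ \omega\wedge\omega=0,\ \alpha(a)=0\}.
\]

A point of $Y_0$ with $a\wedge\omega\ne0$ and $\iota_\alpha\omega\ne0$ lies in $O$. To see this, let $\Pi$ be the plane of the nonzero decomposable bivector $\omega$ and put $b=-\iota_\alpha\omega$. The formula for $\iota_\alpha$ shows that $b\in\Pi$ and $\alpha(b)=0$. Since $a\notin\Pi$ and $b\neq0$, the vectors $a,b$ are independent. Choose $d\in\Pi$ with $b\wedge d=\omega$; then $-b=\iota_\alpha\omega=-\alpha(d)b$, so $\alpha(d)=1$. Complete $a,b$ to a basis $a,b,c$ of $\ker\alpha$, scaling $c$ so that $a\wedge b\wedge c\wedge d=1$. The functional $a\wedge b\wedge c\wedge\cdot$ vanishes on $\ker\alpha$ and equals $1$ at $d$, so it is $\alpha$.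

Hence $\partial X_P$ embeds in the subset of $Y_0$ where $a\wedge\omega=0$ or $\iota_\alpha\omega=0$. The part with $\omega=0$ is the quadric $\alpha(a)=0$ in $V\times V^*$, of dimension $7$. Let $\omega\ne0$, which accounts for $5$ dimensions.
\begin{itemize}
\item If $a\wedge\omega=0$, then $a\in\Pi$. Either $a\ne0$ ($2$ dimensions) and $\alpha$ kills $a$ ($3$ dimensions), or $a=0$ and $\alpha$ is free ($4$ dimensions). The total is at most $5+2+3=10$.
\item If $\iota_\alpha\omega=0$, then $\alpha$ vanishes on $\Pi$. Either $\alpha\ne0$ ($2$ dimensions) and $a\in\ker\alpha$ ($3$ dimensions), or $\alpha=0$ and $a$ is free ($4$ dimensions). The total is at most $5+2+3=10$.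
\end{itemize}
Therefore $\dim\partial X_P\le10=\dim X_P-2$, and the proof of Theorem~\ref{thm:positive} is complete. \qed

\begin{thebibliography}{9}

\bibitem{Berczi}
Gergely B\'erczi, \emph{On the Popov--Pommerening conjecture for linear algebraic groups},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak E06C9AD368A91703BE2D941FD8D1EC7E/\allowbreak S0010437X17007473a.pdf/\allowbreak on\_the\_\allowbreak popovpommerening\_\allowbreak conjecture\_\allowbreak for\_linear\_\allowbreak algebraic\_\allowbreak groups.pdf}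

\bibitem{Bourbaki}
Bourbaki, \emph{Alg\`ebre commutative}, VII, \S1.

\bibitem{Serre}
Serre, \emph{Cohomologie galoisienne}.

\bibitem{VTL}
Valdes, Tarjan and Lawler, SIAM J. Comput. 11 (1982).

\end{thebibliography}
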